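# Left SI-domains that are not right SI

## 1. Left-right symmetry on small rings

Rings are associative with identity, and homomorphisms are unital. A certain class of domains is defined by a condition on left modules, and one would first guess that the condition is left-right symmetric:

> *Guess.* Every simple left Noetherian left SI-domain is right SI.

The question whether this holds is taken from "Rings With Certain Modules CS". We first recall what the words mean, and then test the guess.

**Definition (essential, singular).** A left ideal $I$ of $R$ is essential if $I\cap A\neq 0$ for every nonzero left ideal $A$; in the same way one defines essential submodules. A left $R$-module $M$ is singular if every element of $M$ is annihilated by an essential left ideal. Right singular modules are defined analogously.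

Over $\mathbb Z$ every nonzero ideal is essential, so singular means torsion: $\mathbb Z/n$ with $n\ge 1$ is singular, and $\mathbb Q$ is not. In a domain that is not commutative one must be careful. In the free algebra $R=k\langle a,b\rangle$ we have $Ra\cap Rb=0$, so $Ra$ is not essential. The annihilator of $1+Ra$ in $R/Ra$ is $Ra$, so $R/Ra$ is not singular, although each of its elements $r+Ra$ with $r\in k$ is killed by $a$.

Two facts will be used all the time. Submodules and quotients of singular modules are singular. And if $M$ is an essential submodule of $X$, then $X/M$ is singular: for $y\in X$ the left ideal $\{r: ry\in M\}$ is essential, because for $0\ne s\in R$ either $sy=0$, and then $s$ itself lies in it, or $Rsy\cap M\neq0$, and then some $rs$ with $0\ne rsy\in M$ is a nonzero element of $Rs$ in it. In particular $R/I$ is singular when $I$ is an essential left ideal. Everything holds on the right as well.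

**Definition (SI).** $R$ is left SI if every singular left module is injective; right SI is the same with right modules. A left SI-domain is a domain that is left SI.

**Definition (Ore).** A domain is left Ore if $Ra\cap Rb\ne0$ for all nonzero $a,b$, and right Ore if $aR\cap bR\neq 0$ for all nonzero $a,b$. In a left Ore domain every nonzero left ideal is essential, so a left module is singular exactly when each of its elements is killed by a nonzero element of $R$.

Now the tests.

*Skew fields.* The only essential left ideal is $R$, so the only singular module is $0$. Skew fields are left and right SI.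

*Commutative domains.* The ring $\mathbb Z$ is not SI, since $\mathbb Z/2$ is singular and not injective. In general, let $R$ be a commutative SI-domain and $0\neq f\in R$. Then $R/Rf$ is singular, hence injective, hence divisible by $f$ (extend $Rf\to R/Rf$, $rf\mapsto rm$, to $R$; the image $w$ of $1$ satisfies $fw=m$). But $f$ kills $R/Rf$, so $R/Rf=0$ and $f$ is a unit. Thus $R$ is a field, and the guess holds.

*Differential polynomials over a commutative field.* Let $D$ be a commutative field with a derivation $\delta$, and $R=D[x;\delta]$, with $xa=ax+\delta(a)$. Define $\theta$ by $\theta(a)=a$ for $a\in D$, $\theta(x)=-x$, reversing products. It respects the relation: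
$$\theta(ax+\delta(a))=-xa+\delta(a)=-ax=\theta(a)\theta(x)=\theta(xa).$$
So $R$ is isomorphic to its opposite ring, and for these rings left SI and right SI are trivially the same. They also show what left SI costs. Let $D=\mathbb C(t)$, $\delta=d/dt$, and let $R$ act on $V=D$ by multiplication and by $x\cdot d=d'$. The map $r\mapsto r\cdot 1$ gives $V\cong R/Rx$. The ring $R$ is a left PID, hence left Ore (Section 4 recalls why), so $V$ is singular. If $V$ were injective, it would be divisible by $x$, and $1/t$ would be the derivative of a rational function. It is not, since the Laurent expansion at $0$ of a derivative has no $t^{-1}$ term. So this $R$ is not left SI: for a ring of this shape to be left SI, linear differential equations must have solutions in $D$.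

The guess survives these tests. It is nevertheless false.

**Theorem A.** Let $k$ be a field. There are a skew field $D\supseteq k$ with $k$ central, a non-surjective $k$-algebra endomorphism $\sigma$ of $D$, and a $k$-linear $\sigma$-derivation $\delta$ of $D$ such that $R=D[x;\sigma,\delta]$ is a simple left principal ideal domain that is left SI. The ring $R$ is not right Ore and not right SI.

We come to it by trying to prove the guess. The attempt succeeds under one extra hypothesis, which tells us where to look for a counterexample.

## 2. SI on one side forces the Ore condition on that side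

**Lemma 1.** A right SI-domain is right Ore. Symmetrically, a left SI-domain is left Ore.

*Proof.* We write the right version; the left one is obtained by exchanging sides. We may assume that $R$ is not a skew field.

**Step 1: a proper essential right ideal $J$ exists.** For a right ideal $I$ choose, by Zorn's lemma, a right ideal $C$ maximal with $I\cap C=0$; then $I\oplus C$ is essential. If $R$ had no proper essential right ideal, then $I\oplus C=R$ for every $I$. So every right ideal would be of the form $eR$ with $e$ idempotent. A domain has only the idempotents $0,1$, so $R$ would be a skew field.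

**Step 2: failure of Ore gives infinitely many independent copies of $R$.** Suppose $aR\cap bR=0$ with $a,b\ne0$, and put $u_i=a^ib$. The sum $\sum_{i\ge0}u_iR$ is direct. Indeed, in a nontrivial relation $\sum_{i\ge j}a^ibr_i=0$ with $r_j\neq0$ we cancel $a^j$ and get
$$br_j=-\sum_{i>j}a^{i-j}br_i\in aR\cap bR=0,$$
so $r_j=0$, a contradiction.

**Step 3: an infinite direct sum inside a cyclic singular module.** Choose $C$ such that $\bigoplus_i u_iR\oplus C$ is essential in $R$, and let $E=\bigoplus_i u_iJ\oplus C$. Since $R\cong u_iR$ carries $J$ to $u_iJ$, each $u_iJ$ is essential in $u_iR$. Direct sums of essential inclusions are essential, so $E$ is essential in $R$ and $R/E$ is singular. It contains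
$$N=\Bigl(\bigoplus_i u_iR\oplus C\Bigr)/E\;\cong\;\bigoplus_{i\ge0}R/J .$$
As a submodule of a singular module, $N$ is singular, hence injective, hence a direct summand of the cyclic module $R/E$, hence cyclic. But an infinite direct sum of nonzero modules is not finitely generated. $\square$

So a right SI-domain is right Ore, and the guess would give: a simple left Noetherian left SI-domain is right Ore. Nothing in sight forces this. Conversely, suppose right Ore is granted. Then the guess can be proved.

## 3. Duality inside the two-sided quotient skew field

**Theorem B.** Let $R$ be a left SI-domain. Then $R$ is automatically left Noetherian, left hereditary, left Ore and simple. The following are equivalent: (1) $R$ is right SI; (2) $R$ is right Ore; (3) $R$ is right Noetherian; (4) $R$ contains no infinite direct sum of nonzero right ideals.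

*Proof.* For a skew field everything is clear, so assume that $R$ is not one.

**Step 1: the automatic properties.** $R$ is left Ore by Lemma 1, so nonzero left ideals are essential.

Let $M$ be a singular left module. Each submodule of $M$ is singular, hence injective, hence a direct summand; so $M$ is semisimple. For a left ideal $I\neq0$ the module $R/I$ is singular, therefore semisimple, and being cyclic it has finite length. In an ascending chain of left ideals all terms from the first nonzero one, $I$, on correspond to submodules of $R/I$. So $R$ is left Noetherian.

For any left module $M$, the module $E(M)/M$ is singular, since $M$ is essential in its injective hull $E(M)$. Hence it is injective, and $M$ has injective dimension at most $1$. If $N$ is a submodule of a projective left module $P$, then $\operatorname{Ext}^1(N,M)\cong\operatorname{Ext}^2(P/N,M)=0$ for all $M$, so $N$ is projective. Thus $R$ is left hereditary.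

Let $I\ne R$ be a nonzero two-sided ideal and $0\neq f\in I$. The left module $R/I$ is singular, hence injective, hence divisible: $f(R/I)=R/I\neq0$. But $fR\subseteq I$ says $f(R/I)=0$. So no such $I$ exists and $R$ is simple.

**Step 2: the easy implications.** (1)$\Rightarrow$(2) is Lemma 1. (3)$\Rightarrow$(4) holds because the partial sums of an infinite direct sum form a strictly ascending chain. (4)$\Rightarrow$(2): if right Ore fails, Step 2 in the proof of Lemma 1 gives the infinite direct sum $\bigoplus a^ibR$.

From now on assume (2). Then $R$ is left and right Ore. Let $K$ be its two-sided quotient skew field: finitely many elements of $K$ have a common left denominator and also a common right denominator.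

**Step 3: every finitely generated right ideal is projective.** Heredity is known only on the left; this step carries what we need to the right. Let $J=\sum_{i=1}^m a_iR\ne0$. Regard $a=(a_1,\dots,a_m)$ as an element of the left module $R^m$ of row vectors, and let $N=R^m\cap Ka$.

First, $N$ is a direct summand of $R^m$. The module $R^m/N$ embeds in $K^m/Ka\cong K^{m-1}$ as a finitely generated left $R$-submodule. Let $s$ be a common right denominator of the entries of its generators. Then the submodule lies in $(Rs^{-1})^{m-1}\cong R^{m-1}$. This is where right Ore is used. Since $R$ is left hereditary, $R^m/N$ is projective, and $0\to N\to R^m\to R^m/N\to0$ splits.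

So restriction $\operatorname{Hom}(R^m,R)\to\operatorname{Hom}(N,R)$ is onto. Next, restriction $\operatorname{Hom}(N,R)\to\operatorname{Hom}(Ra,R)\cong R$, $\varphi\mapsto\varphi(a)$, is injective. Indeed an element of $N$ is $qa$ with $q=s^{-1}r\in K$, so $s(qa)=ra\in Ra$. If $\varphi(a)=0$, then $s\varphi(qa)=0$ and $\varphi(qa)=0$. These are maps of right $R$-modules, where $(\varphi r)(v)=\varphi(v)r$. A map $\varphi\in\operatorname{Hom}(R^m,R)$ with values $r_i$ on the standard basis has $\varphi(a)=\sum a_ir_i$, so the composite
$$R^m\cong\operatorname{Hom}(R^m,R)\to\operatorname{Hom}(N,R)\to R,\qquad (r_i)\mapsto\sum a_ir_i,$$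
has image $J$. A surjection followed by an injection has image isomorphic to the middle term: $J\cong\operatorname{Hom}(N,R)$. As $N$ is a direct summand of $R^m$ on the left, $\operatorname{Hom}(N,R)$ is a direct summand of $R^m$ on the right. So $J$ is projective.

**Step 4: reflexivity.** For nonzero right ideals $J$ and nonzero left submodules $L\subseteq K$ put
$$J^*=\{q\in K: qJ\subseteq R\},\qquad L^*=\{p\in K: Lp\subseteq R\}.$$
We claim that $J^{**}=J$ for finitely generated $J$, and $L^{**}=L$ for finitely generated projective $L$.

Every homomorphism $f:J\to R$ is left multiplication by an element of $J^*$. To see this, fix $0\ne b_0\in J$ and put $q=f(b_0)b_0^{-1}$. For $0\neq b\in J$ choose $b_0r=bs\neq0$ by right Ore. Then $f(b)s=f(b_0)r=qb_0r=qbs$, so $f(b)=qb$. By Step 3 and the dual basis lemma there are $b_i\in J$, $q_i\in J^*$, finitely many, with $b=\sum b_iq_ib$ for all $b\in J$. Hence $\sum b_iq_i=1$. If $J^*p\subseteq R$, then $p=\sum b_i(q_ip)\in J$. So $J^{**}\subseteq J$, and the other inclusion is clear.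

For $L$ the argument is the same with sides exchanged, using left Ore to see that homomorphisms $L\to R$ are right multiplications: a dual basis gives $l_i\in L$, $p_i\in L^*$ with $\sum p_il_i=1$, and if $qL^*\subseteq R$ then $q=\sum(qp_i)l_i\in L$.

**Step 5: $R$ is right Noetherian.** Fix $0\ne a\in R$. We have $R^*=R$ and $(aR)^*=Ra^{-1}$. So if $aR\subseteq J\subseteq R$, then $R\subseteq J^*\subseteq Ra^{-1}$. Right multiplication by $a$ gives $Ra^{-1}/R\cong R/Ra$, which is semisimple of finite length by Step 1. By Step 4, $J\mapsto J^*$ is an injective order-reversing map from the finitely generated right ideals containing $aR$ to the submodules of $Ra^{-1}$ containing $R$. So strict chains of such $J$ have bounded length. A right ideal containing $aR$ that is not finitely generated would give an infinite strictly ascending chain of such $J$, by adding one element at a time. Hence all right ideals containing $aR$ are finitely generated. Every nonzero right ideal contains some $aR$ with $a\neq0$, so (3) holds.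

**Step 6: $(R/aR)_R$ is semisimple for $a\ne0$.** Now all $J$ with $aR\subseteq J\subseteq R$ are finitely generated, so $J^{**}=J$. Conversely let $R\subseteq L\subseteq Ra^{-1}$. As $Ra^{-1}\cong R$ and $R$ is left Noetherian and left hereditary, $L$ is finitely generated projective, so $L^{**}=L$. Also $aR=(Ra^{-1})^*\subseteq L^*\subseteq R^*=R$. Thus $J\mapsto J^*$ and $L\mapsto L^*$ are mutually inverse and order-reversing. The submodule lattice of $(R/aR)_R$ is therefore anti-isomorphic to that of the semisimple module $R/Ra$. The latter is complemented, hence so is the former, and every submodule of $(R/aR)_R$ is a direct summand.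

**Step 7: $R$ is right SI.** A cyclic singular right module is a quotient of some $R/aR$ with $a\ne0$, hence semisimple by Step 6. So every singular right module is a sum of semisimple modules, and is semisimple. Let $Q$ be a simple singular right module, $I\neq 0$ a right ideal, and $0\to Q\to X\to R/I\to0$ exact. Since $R$ is right Ore, $R/I$ is torsion. For $y\in X$ there is $s\neq0$ with $ys\in Q$, then $t\ne0$ with $yst=0$, and $st\neq0$. So $X$ is singular, hence semisimple, and the sequence splits. Thus $\operatorname{Ext}^1(R/I,Q)=0$ for all $I\ne0$, every map $I\to Q$ extends to $R$, and $Q$ is injective by Baer's criterion. A singular right module is a direct sum of such $Q$, and direct sums of injective right modules over the right Noetherian ring $R$ are injective. This is (1). $\square$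

Without right Ore there is no common right denominator in Step 3 and no $K$ in which to dualize on the right. So a counterexample must be a left SI-domain that is not right Ore, and by Lemma 1 any such domain is one.

## 4. Ore extensions with a non-surjective endomorphism

There is a standard way to make a left PID that is not right Ore.

**Definition ($k$-triple).** Let $k$ be a field. A $k$-triple $(D,\sigma,\delta)$ consists of a skew field $D$ containing $k$ in its center, a $k$-algebra endomorphism $\sigma$ of $D$ (automatically injective), and a $k$-linear map $\delta:D\to D$ with
$$\delta(ab)=\sigma(a)\delta(b)+\delta(a)b. \tag{1}$$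
An extension $(D',\sigma',\delta')$ of it is a $k$-triple with $D\subseteq D'$, $\sigma'|_D=\sigma$, $\delta'|_D=\delta$.

Such a $\delta$ is called a $\sigma$-derivation. For instance, for any $c\in D$ the map $\delta(a)=\sigma(a)c-ca$ satisfies (1): both sides equal $\sigma(a)\sigma(b)c-cab$. Note that $\delta(1)=2\delta(1)$, so $\delta(1)=0$ and $\delta$ vanishes on $k$. By multiplying out one sees that (1), with additivity, says precisely that
$$a\longmapsto\begin{pmatrix}\sigma(a)&\delta(a)\\0&a\end{pmatrix} \tag{2}$$
is a ring homomorphism from $D$ into the ring $T_2(D)$ of upper triangular matrices.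

The Ore extension $R=D[x;\sigma,\delta]$ consists of the polynomials $\sum a_ix^i$ with coefficients on the left and the rule $xa=\sigma(a)x+\delta(a)$. If $f$ and $g$ have degrees $m,n$ and leading coefficients $f_m,g_n$, then $fg$ has leading term $f_m\sigma^m(g_n)x^{m+n}$. As $\sigma$ is injective, degrees add. So $R$ is a domain, its units are the nonzero constants, and $x$ is not a unit. Given $g\ne0$ of degree $n$, the product $bx^jg$ has leading coefficient $b\,\sigma^j(g_n)$, which is arbitrary as $b$ varies. So one can divide: $f=qg+r$ with $\deg r<n$. Hence every left ideal is principal, and $R/Rg$ has left $D$-dimension $\deg g$. A left PID is left Noetherian, so it is left Ore, because failure of left Ore would give an infinite direct sum of left ideals as in Lemma 1.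

**Lemma 2.** If $t\in D\setminus\sigma(D)$, then $xR\cap txR=0$. So $R=D[x;\sigma,\delta]$ is not right Ore.

*Proof.* Suppose $xp=txq\neq0$. Then $p,q$ have the same degree $m$. With leading coefficients $p_m,q_m$, the coefficients of $x^{m+1}$ give $\sigma(p_m)=t\sigma(q_m)$. Hence $t=\sigma(p_mq_m^{-1})\in\sigma(D)$, a contradiction. $\square$

*Example.* Let $D_0=k(t)$, $\sigma_0(t)=t^2$, $\delta_0=0$. Then $\sigma_0(D_0)=k(t^2)$ does not contain $t$: an equation $t\,q(t^2)=p(t^2)$ with $q\neq0$ equates an odd degree with an even one. So $R_0=k(t)[x;\sigma_0]$ is a left PID that is not right Ore. But it is not simple: $xa=\sigma_0(a)x$ shows that $R_0x$ is a proper two-sided ideal. By Theorem B it is not left SI.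

The sensible next attempt is to keep a commutative field $D$ with non-surjective $\sigma$ and to choose a better $\delta$. This never works. Let $D$ be commutative and $\sigma\ne\mathrm{id}$. Expanding $\delta(ab)=\delta(ba)$ by (1) gives
$$(\sigma(a)-a)\,\delta(b)=(\sigma(b)-b)\,\delta(a).$$
Fix $a$ with $\sigma(a)\ne a$ and put $c=\delta(a)/(\sigma(a)-a)$. Then $\delta(b)=c(\sigma(b)-b)$ for all $b$. Put $y=x+c$. Then
$$yb=\sigma(b)x+c\sigma(b)-cb+cb=\sigma(b)y ,$$
so $Ry$ is a proper nonzero two-sided ideal and $R=D[x;\sigma,\delta]$ is never simple. In terms of equations: $\delta(d)+cd=c\,\sigma(d)$. If $c\ne0$, the equation $\delta(d)+cd=0$ has no nonzero solution $d$ in $D$ or in any commutative extension of the triple; if $c=0$, then $\delta=0$ and $\delta(d)=1$ has no solution. So $D$ has to be noncommutative.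

## 5. Solvable linear equations make $R$ left SI

The example $\mathbb C(t)[x;d/dt]$ in Section 1 failed because an equation had no solution. Here is the condition that removes every such failure at once:

$$(\ast)\quad\text{for all } n\ge1,\ a_0,\dots,a_{n-1},c\in D \text{ there is } 0\ne d\in D \text{ with } \ \delta^n(d)+\sum_{i<n}a_i\delta^i(d)=c .$$

Note that $d\neq0$ is demanded also for $c=0$: homogeneous equations have nonzero solutions.

**Proposition 3.** Let the $k$-triple $(D,\sigma,\delta)$ satisfy $(\ast)$. Then $R=D[x;\sigma,\delta]$ is a simple left PID, is not a skew field, has a unique simple left module up to isomorphism, and is left SI.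

*Proof.* By Section 4, $R$ is a left PID and not a skew field.

**Step 1: the module $V$.** This module turns elements of $R$ into operators on $D$. Let $V=D$, with $D$ acting by left multiplication and $x\cdot d=\delta(d)$. It is an $R$-module, since by (1)
$$x\cdot(ad)=\delta(ad)=\sigma(a)\delta(d)+\delta(a)d=(\sigma(a)x+\delta(a))\cdot d .$$
It is simple, having $D$-dimension $1$. A monic $f=x^n+\sum_{i<n}a_ix^i$ acts by $f\cdot d=\delta^n(d)+\sum_{i<n}a_i\delta^i(d)$. So $(\ast)$ says: every monic $f$ of degree $\ge1$ acts surjectively on $V$ and has a nonzero kernel there. Multiplying $f$ from the left by a unit of $D$ changes neither property, so they hold for all $f$ of degree $\ge 1$. Nonzero constants act bijectively.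

**Step 2: $V$ is injective.** By Baer's criterion we have to extend a homomorphism $\varphi:Rf\to V$, $f\neq0$, to $R$. By Step 1 there is $w\in V$ with $\varphi(f)=f\cdot w$. Then $r\mapsto r\cdot w$ extends $\varphi$, because $\varphi(rf)=r\varphi(f)=rf\cdot w$.

**Step 3: $R/Rf\cong V^n$ if $f\ne0$ has degree $n$.** This describes all cyclic modules that can be singular. Use induction on $n$; for $n=0$ both sides are $0$. Let $n\ge1$ and choose $0\neq d\in V$ with $f\cdot d=0$. The map $R\to V$, $r\mapsto r\cdot d$, is onto since $V$ is simple. Its kernel is a left ideal $Rg$ containing $f$, and $\deg g=\dim_D V=1$. Write $f=hg$ with $\deg h=n-1$. Right multiplication by $g$ gives $Rg/Rf\cong R/Rh\cong V^{n-1}$ by induction, and this is injective by Step 2. So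
$$0\to Rg/Rf\to R/Rf\to R/Rg\cong V\to0$$
splits, and $R/Rf\cong V^n$.

**Step 4: the simple left modules.** A simple left module is $R/L$ with $L=Rf$ a maximal left ideal. Here $f\ne0$, because $0\subsetneq Rx\subsetneq R$. By Step 3 it is isomorphic to $V^{\deg f}$, and simplicity forces it to be $V$.

**Step 5: left SI.** Let $M$ be a singular left module and $m\in M$. Then $m$ is killed by an essential, hence nonzero, left ideal, so by some $f\neq0$, and $Rm$ is a quotient of $R/Rf\cong V^{\deg f}$. Thus $M$ is a sum of copies of the simple module $V$, hence a direct sum of copies of $V$. As $V$ is injective and $R$ is left Noetherian, $M$ is injective.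

**Step 6: simplicity.** Let $I\neq R$ be a nonzero two-sided ideal, $I=Rg$. Then $\deg g\ge1$ and $R/I\cong V^n$ with $n\ge1$. Since $I$ is two-sided, it annihilates $R/I$, so $IV=0$. But $gV=V\ne0$ by Step 1, a contradiction. $\square$

It remains to find a $k$-triple with $(\ast)$ and with $\sigma$ not surjective. We shall start with $(k(t),\sigma_0,0)$ and adjoin solutions. Look at one equation, $\delta(d)=1$. To adjoin $d$ we must also decide what $\sigma$ does to it; say $\sigma'(d)=d$, $\delta'(d)=1$. Then
$$\delta'(dt)=\sigma'(d)\delta'(t)+\delta'(d)t=t,\qquad \delta'(td)=\sigma'(t)\delta'(d)+\delta'(t)d=t^2,$$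
so $d$ cannot commute with $t$. In an extension where $d$ is free of all relations no contradiction can arise between such requirements. Two issues must then be settled: $\sigma$ and $\delta$ have to extend to a skew field containing the free objects, and the element $t$ must stay outside the image of the new endomorphism.

## 6. Firs, full matrices and their skew fields of fractions

**Definition (coproduct).** Let $K$ be a skew field. A $K$-ring is a ring $A$ with a homomorphism $K\to A$. The coproduct $A*_KB$ of two $K$-rings is the ring such that homomorphisms $A*_KB\to T$ are the pairs of homomorphisms $A\to T$, $B\to T$ that agree on $K$.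

For example $k[a]*_kk[b]=k\langle a,b\rangle$. For a skew field $D$ with $k$ in its center put
$$D_k\langle X\rangle=D*_kk\langle X\rangle .$$
A homomorphism $D_k\langle X\rangle\to T$ is a homomorphism $\varphi:D\to T$ together with arbitrary elements $t_\xi\in T$ $(\xi\in X)$ that commute with $\varphi(k)$. In $\mathbb C_{\mathbb R}\langle \xi\rangle$, for example, $\xi$ commutes with real numbers, but $i\xi\ne \xi i$, since there are $\mathbb C$-containing rings with real-central elements not commuting with $i$, such as the quaternions with $\xi\mapsto j$.

**Definition (fir, full matrix).** A fir is a ring in which all left ideals and all right ideals are free, of unique rank. An $n\times n$ matrix $A$ over a ring is full if it is not of the form $BC$ with $B$ of size $n\times m$, $C$ of size $m\times n$ and $m<n$.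

Skew fields and free algebras $k\langle X\rangle$ are firs. A $1\times1$ matrix is full iff its entry is nonzero. Over $k\langle a,b\rangle$ the matrix
$$\begin{pmatrix}a&ab\\1&b\end{pmatrix}=\begin{pmatrix}a\\1\end{pmatrix}\begin{pmatrix}1&b\end{pmatrix}$$
is not full. A homomorphism to a skew field sends a matrix that is not full to a matrix of rank $<n$, which is not invertible. So $\operatorname{diag}(a,b)$ is full over $k\langle a,b\rangle$: under $a,b\mapsto1$ it becomes the identity matrix over $k$.

We use two theorems as tools.

**Fact F1** (P. M. Cohn, Math. Z. 71 (1959) and J. Algebra 8 (1968); also G. Bergman, *Modules over coproducts of rings*, Trans. AMS 200 (1974)). Let $K$ be a skew field and $A,B$ nonzero $K$-rings. Then $A$ and $B$ embed in $A*_KB$, and $A\cap B=K$ there. If $A,B$ are firs, so is $A*_KB$.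

**Fact F2** (P. M. Cohn, *Free Rings and Their Relations*, 2nd ed., Ch. 7, §§7.1, 7.5; *Free Ideal Rings and Localization in General Rings*, Ch. 7). Let $S$ be a fir and $\Phi$ the set of all full square matrices over $S$. The universal localization $U(S):=S_\Phi$, the universal $\Phi$-inverting ring, is a skew field, $S\to U(S)$ is injective, and every element of $U(S)$ is an entry of $A^{-1}$ for some $A\in\Phi$.

Universality means: any homomorphism $S\to T$ that sends full matrices to invertible ones extends uniquely to $U(S)\to T$. Moreover a square matrix over $S$ is full iff it is invertible over $U(S)$: full matrices become invertible by construction, and the others cannot, as $U(S)$ is a skew field. For $S=k[x]$ the full matrices are those with nonzero determinant (a matrix with determinant $0$ has a Smith form with a zero on the diagonal, so it factors through a smaller size), and $U(S)=k(x)$.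

By F1, $D_k\langle X\rangle$ is a fir, and it contains $D$ and $k\langle X\rangle$. Also $k$ is central in $U=U(D_k\langle X\rangle)$: for $\alpha\in k$ and $A$ full we have $\alpha A=A\alpha$, hence $\alpha A^{-1}=A^{-1}\alpha$, and every element of $U$ is an entry of some $A^{-1}$.

## 7. Enlarging the coefficients adds nothing to the old field

This section prepares the control of the image of $\sigma$. In the application $D_0$ will be $\sigma(D)$.

**Lemma 4.** Let $D_0\subseteq D$ be skew fields containing $k$ in their centers, $S_0=(D_0)_k\langle X\rangle$, $S=D_k\langle X\rangle$, $U_0=U(S_0)$, $U=U(S)$.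

(i) Full matrices over $S_0$ are full over $S$. Hence $S_0\to S\to U$ extends to an embedding $U_0\to U$.

(ii) Identifying $U_0$ with its image, $U_0\cap D=D_0$ in $U$.

*Proof.* **Step 1: an auxiliary skew field $F$.** We want a place where $D$ and $U_0$ are visibly independent over $D_0$. Both $S$ and $D*_{D_0}S_0$ have the same homomorphisms to a ring $T'$: a homomorphism $\varphi:D\to T'$ and, for each $\xi\in X$, an element of $T'$ commuting with $\varphi(k)$. So $S=D*_{D_0}S_0$. Let
$$T=D*_{D_0}U_0,\qquad F=U(T).$$
By F1, $T$ is a fir containing $D$ and $U_0$ with $D\cap U_0=D_0$, and by F2, $T\subseteq F$. The identity of $D$ and the inclusion $S_0\subseteq U_0$ induce a homomorphism $S\to T\subseteq F$, whose restriction to $S_0$ is the inclusion into $U_0\subseteq T$.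

**Step 2: part (i).** Let $A$ be full over $S_0$. It is invertible over $U_0$, hence over $F$. If $A$ were not full over $S$, its image over the skew field $F$ would not be invertible. So $A$ is full over $S$, hence invertible over $U$. By F2, $S_0\to U$ extends to $U_0\to U$, and this is injective because $U_0$ is a skew field.

**Step 3: part (ii).** Clearly $D_0\subseteq U_0\cap D$. Let $t\in D$ be equal, in $U$, to an element of $U_0$. We transport the equality from $U$ to $F$, where F1 can be used. There is no homomorphism $U\to F$ at hand, so we pass through a matrix over $S$. By F2, $t$ equals in $U$ the $(i,j)$ entry of $A^{-1}$, with $A$ full over $S_0$. Consider over $S$ the matrix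
$$B=\begin{pmatrix}A&e_j\\e_i^{T}&t\end{pmatrix},$$
where $e_i,e_j$ are standard column vectors. Over any skew field to which $S$ maps so that $A$ becomes invertible,
$$\begin{pmatrix}I&0\\-e_i^TA^{-1}&1\end{pmatrix}B=\begin{pmatrix}A&e_j\\0&t-e_i^TA^{-1}e_j\end{pmatrix}, \tag{3}$$
so there $B$ is invertible iff $t\ne e_i^TA^{-1}e_j$. Over $U$ we have $t=e_i^TA^{-1}e_j$, so $B$ is not invertible over $U$. Hence $B$ is not full over $S$, and so $B$ is not invertible over $F$. As $A$ is invertible over $F$, (3) over $F$ gives $t=e_i^TA^{-1}e_j$ in $F$. The left side lies in $D$ and the right side in $U_0$, both inside $T$. Since $D\cap U_0=D_0$ in $T$, we get $t\in D_0$. $\square$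

## 8. Adjoining a free solution of every equation

**Proposition 5.** Let $(D,\sigma,\delta)$ be a $k$-triple. There is an extension $(D',\sigma',\delta')$ such that

(a) for all $n\ge1$ and all $a_0,\dots,a_{n-1},c\in D$ there is $0\neq d\in D'$ with $\delta'^{\,n}(d)+a_{n-1}\delta'^{\,n-1}(d)+\dots+a_0d=c$;

(b) $\sigma'(D')\cap D=\sigma(D)$;

(c) if $\sigma$ is surjective, so is $\sigma'$.

*Proof.* **Step 1: the skew field $D'$.** Let $P$ be the set of all data $p=(n;a_0,\dots,a_{n-1};c)$ as in (a). For each $p$ with $n=n(p)$ take indeterminates $d_{p,0},\dots,d_{p,n-1}$; they are to become $d,\delta'(d),\dots,\delta'^{\,n-1}(d)$ for a solution $d$. Let $X$ be the set of all of them, and put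
$$S=D_k\langle X\rangle,\qquad D'=U=U(S).$$
Then $D\subseteq S\subseteq U$, the elements $d_{p,i}$ are nonzero in $U$, and $k$ is central in $U$.

**Step 2: the endomorphism $\sigma'$, and (b) and (c).** Let $D_0=\sigma(D)\supseteq k$ and $S_0=(D_0)_k\langle X\rangle$, $U_0=U(S_0)$. The isomorphism $\sigma:D\to D_0$ and the identity on $X$ define
$$\sigma_S:\ S\xrightarrow{\ \cong\ }S_0\subseteq S .$$
If $A$ is full over $S$, then $\sigma_S(A)$ is full over $S_0$, and by Lemma 4(i) it is full over $S$, hence invertible over $U$. So $\sigma_S:S\to U$ extends uniquely to $\sigma':U\to U$. It extends $\sigma$ and fixes $k$ and $X$. The isomorphism $S\cong S_0$ induces an isomorphism $U\cong U_0$; followed by the embedding $U_0\to U$ of Lemma 4(i), it also extends $\sigma_S$, so by uniqueness it is $\sigma'$. Hence $\sigma'(U)$ is the image of $U_0$ in $U$, and Lemma 4(ii) gives $\sigma'(U)\cap D=D_0=\sigma(D)$, which is (b). If $\sigma$ is onto, then $D_0=D$, $S_0=S$, the embedding $U_0\to U$ is the identity, and $\sigma'(U)=U$. This is (c).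

**Step 3: the derivation $\delta'$.** By (2), a derivation is the corner of a homomorphism into triangular matrices, and F2 tells us how to extend homomorphisms. Put
$$d_{p,i}^+=d_{p,i+1}\ \ (i<n(p)-1),\qquad d_{p,n-1}^+=c-\sum_{i<n}a_id_{p,i}\ \ (n=n(p)),$$
and define $\psi:S\to T_2(U)$ by
$$\psi(a)=\begin{pmatrix}\sigma(a)&\delta(a)\\0&a\end{pmatrix}\ (a\in D),\qquad \psi(d_{p,i})=\begin{pmatrix}d_{p,i}&d_{p,i}^+\\0&d_{p,i}\end{pmatrix}.$$
On $D$ this is a homomorphism by (2). As $\delta$ vanishes on $k$, an element $\alpha\in k$ goes to the scalar matrix $\alpha I$, which is central in $T_2(U)$, since $k$ is central in $U$. So the images of the $d_{p,i}$ may be chosen freely, and $\psi$ is well defined on $D*_kk\langle X\rangle$. Its diagonal components are $\sigma_S$ and the inclusion $S\subseteq U$.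

Let $A$ be a full $r\times r$ matrix over $S$. Under $M_r(T_2(U))\cong T_2(M_r(U))$ (permute rows and columns) $\psi(A)$ becomes
$$\begin{pmatrix}\sigma_S(A)&Q\\0&A\end{pmatrix},\qquad\text{with inverse}\qquad\begin{pmatrix}\sigma_S(A)^{-1}&-\sigma_S(A)^{-1}QA^{-1}\\0&A^{-1}\end{pmatrix},$$
as both diagonal blocks are invertible over $U$. So $\psi(A)$ is invertible over $T_2(U)$, and $\psi$ extends to a homomorphism $U\to T_2(U)$. Its diagonal components are homomorphisms $U\to U$ that extend $\sigma_S$ and the inclusion; by uniqueness they are $\sigma'$ and $\mathrm{id}_U$. Hence its $(1,2)$ entry $\delta'$ is additive and satisfies $\delta'(uv)=\sigma'(u)\delta'(v)+\delta'(u)v$. It extends $\delta$, vanishes on $k$, and therefore is $k$-linear: $\delta'(\alpha u)=\sigma'(\alpha)\delta'(u)+\delta'(\alpha)u=\alpha\delta'(u)$. So $(U,\sigma',\delta')$ is a $k$-triple extending $(D,\sigma,\delta)$.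

**Step 4: the equations are solved.** By construction $\delta'(d_{p,i})=d_{p,i}^+$. For $p=(n;a_0,\dots,a_{n-1};c)$ put $d=d_{p,0}\ne0$. Then $\delta'^{\,i}(d)=d_{p,i}$ for $i<n$, and
$$\delta'^{\,n}(d)=\delta'(d_{p,n-1})=c-\sum_{i<n}a_i\delta'^{\,i}(d),$$
which is (a). $\square$

## 9. The union of the tower, and the surjectivity criterion

Proposition 5 solves equations with coefficients in $D$, by elements of $D'$. Repeating it catches the new coefficients too.

**Corollary 6.** Every $k$-triple $(D_0,\sigma_0,\delta_0)$ has an extension $(D,\sigma,\delta)$ that satisfies $(\ast)$ and $\sigma(D)\cap D_0=\sigma_0(D_0)$. If $\sigma_0$ is surjective, so is $\sigma$.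

*Proof.* Iterate Proposition 5 to get $k$-triples $(D_m,\sigma_m,\delta_m)$, each extending the one before, and let $D=\bigcup D_m$, with $\sigma,\delta$ the unions of the $\sigma_m,\delta_m$. This is a $k$-triple. The elements $a_0,\dots,a_{n-1},c$ of one equation lie in some $D_m$, so there is a nonzero solution in $D_{m+1}\subseteq D$; this is $(\ast)$. By (b),
$$\sigma_{m+1}(D_{m+1})\cap D_0=\bigl(\sigma_{m+1}(D_{m+1})\cap D_m\bigr)\cap D_0=\sigma_m(D_m)\cap D_0 ,$$
so by induction $\sigma_m(D_m)\cap D_0=\sigma_0(D_0)$ for all $m$. As $\sigma(D)=\bigcup\sigma_m(D_m)$, we get $\sigma(D)\cap D_0=\sigma_0(D_0)$. If $\sigma_0$ is onto, then so are all $\sigma_m$ by (c), and so is $\sigma$. $\square$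

**Proof of Theorem A.** Let $D_0=k(t)$, $\sigma_0(t)=t^2$, $\delta_0=0$, and take $(D,\sigma,\delta)$ from Corollary 6. By the example in Section 4, $t\notin\sigma_0(D_0)$. Since $t\in D_0$ and $\sigma(D)\cap D_0=\sigma_0(D_0)$, we have $t\notin\sigma(D)$. By Proposition 3, $R=D[x;\sigma,\delta]$ is a simple left PID that is left SI. By Lemma 2, $xR\cap txR=0$, so $R$ is not right Ore. By Lemma 1, $R$ is not right SI. $\square$

A left PID is left Noetherian, so the guess of Section 1 is disproved. The starting triple was only used through $t\notin\sigma_0(D_0)$, and together with Theorem B the construction gives the following.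

**Theorem C.** Let $k$ be a field and $(D_0,\sigma_0,\delta_0)$ any $k$-triple. Then $D_0[x;\sigma_0,\delta_0]$ embeds in some $R=D[x;\sigma,\delta]$, with $(D,\sigma,\delta)$ extending $(D_0,\sigma_0,\delta_0)$, such that $R$ is a simple left PID, not a skew field, left SI, with a unique simple left module up to isomorphism; and
$$R\text{ is right SI}\iff R\text{ is right Ore}\iff \sigma_0\text{ is surjective}.$$

*Proof.* **Step 1: the ring.** Take $(D,\sigma,\delta)$ from Corollary 6. The polynomials with coefficients in $D_0$ form a subring of $R=D[x;\sigma,\delta]$ equal to $D_0[x;\sigma_0,\delta_0]$, since the commutation rule is the same. Proposition 3 gives the listed properties of $R$, and the first equivalence is (1)$\Leftrightarrow$(2) of Theorem B.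

**Step 2: $\sigma_0$ not surjective.** Choose $t\in D_0\setminus\sigma_0(D_0)$. Then $t\notin\sigma(D)$ by Corollary 6, and $R$ is not right Ore by Lemma 2.

**Step 3: $\sigma_0$ surjective.** Then $\sigma$ is an automorphism of $D$, and we divide on the other side. Let $g\neq0$ have degree $m$ and leading coefficient $g_m$. The product $g\cdot bx^j$ has leading coefficient $g_m\sigma^m(b)$, which takes every value in $D$ as $b$ varies, because $\sigma^m$ is onto. So for every $f$ there are $q,r$ with $f=gq+r$ and $\deg r<m$, and every right ideal is principal. Thus $R$ is right Noetherian. If $aR\cap bR=0$ with $a,b\ne0$, the direct sum $\bigoplus a^ibR$ of Lemma 1 would contradict this, so $R$ is right Ore. $\square$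

For instance, the triple $(k(t),\mathrm{id},0)$ leads to a domain that is not a skew field and is SI on both sides, while $(k(t),\,t\mapsto t^2,\,0)$ leads to the ring of Theorem A.
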